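# A non-null set of reals whose 2-Turing independent subsets are all null

## 1. Triple systems on $\omega_1$ and their free sets

**Definition 1.1.** Suppose that for every $\gamma<\omega_1$ we are given a set $C_\gamma\subseteq\gamma$ and a function $F_\gamma:C_\gamma\to\gamma$ with $F_\gamma(\beta)<\beta$ for all $\beta\in C_\gamma$. Put
$$T=\{(F_\gamma(\beta),\beta,\gamma):\gamma<\omega_1,\ \beta\in C_\gamma\},\qquad N^+(\beta)=\{\gamma:\beta\in C_\gamma\}.$$
Every $(\alpha,\beta,\gamma)\in T$ satisfies $\alpha<\beta<\gamma$. A set $H\subseteq\omega_1$ is *free* if there are no $\alpha,\beta,\gamma\in H$ with $(\alpha,\beta,\gamma)\in T$.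

For a toy example, let $C_5=\{1,3\}$, $F_5(1)=0$, $F_5(3)=2$, and let all other $C_\gamma$ be empty. Then $T=\{(0,1,5),(2,3,5)\}$. The sets $\{0,1,2,3\}$ and $\{1,3,5\}$ are free, $\{0,1,5\}$ is not, and $N^+(1)=\{5\}$. In every system, subsets of free sets are free, and sets with at most two elements are free.

We want a system with two properties that pull against each other:

* (T1) every $N^+(\beta)$ is free;
* (T2) $\omega_1$ is not the union of countably many free sets.

If $T=\emptyset$, then $\omega_1$ is free and (T2) fails. At the other extreme, take $C_\gamma=\gamma\setminus\{0\}$ for all $\gamma$. Then $N^+(1)=(1,\omega_1)$, and if this were free, $\omega_1$ would be the union of it and two singletons. So (T1) and (T2) together force the $C_\gamma$ to be sparse, while $T$ must still be rich enough to meet one piece of every countable partition of $\omega_1$. When both hold, a countable $B\subseteq\omega_1$ and countably many free sets $H_i$ never satisfy $\omega_1=\bigcup_iH_i\cup\bigcup_{d\in B}N^+(d)$. Hence some $\gamma$ lies outside all $H_i$ and has $C_\gamma\cap B=\emptyset$.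 This is the form in which the two properties will be used.

The system is the blueprint for a set of reals. We shall force reals $x_\gamma$ $(\gamma<\omega_1)$ such that

* (i) $x_\alpha\le_T x_\beta\oplus x_\gamma$ whenever $(\alpha,\beta,\gamma)\in T$;
* (ii) $\{x_\gamma:\gamma\in H\}$ is null for every free $H$;
* (iii) $X=\{x_\gamma:\gamma<\omega_1\}$ is not null.

By (ii), a non-null $Y\subseteq X$ has a non-free index set, and then (i) exhibits three members of $Y$ one of which is computable from the other two.

## 2. Turing independence and the theorem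

Reals are elements of $2^\omega$. A set of reals is *null* if its Lebesgue outer measure is zero, and *non-null* otherwise.

**Definition 2.1.** A set $X\subseteq2^\omega$ is *$n$-Turing independent* if for every $F\subseteq X$ with $|F|\le n$, the Turing join of $F$ computes no real in $X\setminus F$. It is *Turing independent* if it is $n$-Turing independent for every $n\ge1$. For $n\ge1$, $(\star)_n$ is the statement: every non-null set of reals has a non-null $n$-Turing independent subset.

A textbook fact will be used to test this notion. Sacks' theorem, relativized to $w$, says that if $z\not\le_Tw$, then $\{y:z\le_Ty\oplus w\}$ is null.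

Here is a set that is 1- but not 2-Turing independent. Let $x$ be noncomputable, and choose $y$ outside the three sets $\{y:y\le_Tx\}$ (countable), $\{y:x\le_Ty\}$ (null by Sacks) and $\{y:x\le_Tx+y\}$ (null as well, because $y\mapsto x+y$, bitwise mod 2, preserves measure). Put $z=x+y$. None of $x,y,z$ computes another. Indeed $y\not\le_Tx$, $x\not\le_Ty$ and $x\not\le_Tz$ by choice. Further, $z\le_Tx$ would give $y=x+z\le_Tx$, then $z\le_Ty$ would give $x\le_Ty$, and $y\le_Tz$ would give $x=y+z\le_Tz$. None of the three is computable, since a computable one would be computable from the others. So $\{x,y,z\}$ is 1-Turing independent. It is not 2-Turing independent, since $x=y+z\le_Ty\oplus z$.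

The question comes from "TURING INDEPENDENCE AND BAIRE CATEGORY", http://home.iitk.ac.in/~krashu/tibc.pdf. The following is known: $(\star)_1$ is a theorem of ZFC; $(\star)_2$ follows from Martin's axiom, so it is consistent relative to ZFC; $\neg(\star)_2$ is consistent relative to ZFC + "there exists a measurable cardinal". The category analogue of the failure, a non-meager set of reals all of whose 2-Turing independent subsets are meager, is consistent relative to ZFC alone. Can the large cardinal be removed in the measure case? In other words, does the consistency of ZFC alone imply that of ZFC + "there is a non-null set of reals all of whose 2-Turing independent subsets are null"? The quoted statement is just $\neg(\star)_2$. The answer is yes.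

**Theorem 2.2.** Assume $V_0=L$ and let $\lambda$ be a cardinal with $\lambda^{\omega_1}=\lambda$ in $L$ (for example $\lambda=\omega_2$). Some cardinal-preserving generic extension of $L$ satisfies $2^\omega=\lambda$ and: there is a non-null $X\subseteq2^\omega$, $|X|=\aleph_1$, such that every non-null $Y\subseteq X$ contains distinct $x,y,z$ with $z\le_Tx\oplus y$. Hence all 2-Turing independent subsets of $X$ are null, and $\neg(\star)_2$ holds.

Since Con(ZFC) implies Con(ZFC + $V=L$) and forcing gives relative consistency, Con(ZFC) implies Con(ZFC + $\neg(\star)_2$). The converse implication is trivial.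

## 3. Reals that see too much: CH and full randomness

Recall that $\mathrm{add}(\mathcal N)$ is the least number of null sets with non-null union, and $\mathrm{cof}(\mathcal N)$ is the least size of a base of the null ideal, that is, of a family of null sets such that every null set is included in one of them. Under CH both are $\aleph_1$.

**Proposition 3.1.** If $\mathrm{add}(\mathcal N)=\mathrm{cof}(\mathcal N)$ (for example under CH or MA), then every non-null set has a non-null Turing independent subset.

*Proof.* Let $\kappa=\mathrm{add}(\mathcal N)=\mathrm{cof}(\mathcal N)$, let $\{N_\xi:\xi<\kappa\}$ be a base of the null ideal, and let $X$ be non-null. Choose recursively $y_\xi\in X$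

1. outside $N_\xi$;
2. outside the countable set of reals computable from $\bigoplus F$, for each finite $F\subseteq\{y_\zeta:\zeta<\xi\}$ (including $F=\emptyset$);
3. outside $\{y:y_\zeta\le_Ty\oplus\bigoplus F\}$, whenever $\zeta<\xi$, $F\subseteq\{y_\eta:\eta<\xi\}$ is finite and $y_\zeta\not\le_T\bigoplus F$.

The sets in clause 3 are null by Sacks' theorem. At each stage fewer than $\kappa$ null sets are avoided, so their union is null and does not cover $X$. Let $Y=\{y_\xi:\xi<\kappa\}$. It is contained in no $N_\xi$, so it is non-null, and the $y_\xi$ are distinct by clause 2.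

Suppose $z\in Y\setminus F$, $F\subseteq Y$ finite, $z\le_T\bigoplus F$, with $|F|$ least possible for this $z$. Let $y_\xi$ be the element of $F\cup\{z\}$ of largest index. If $y_\xi=z$, clause 2 is violated. If $y_\xi\in F$, then $z\le_Ty_\xi\oplus\bigoplus(F\setminus\{y_\xi\})$, so by clause 3 $z\le_T\bigoplus(F\setminus\{y_\xi\})$, contradicting minimality. $\square$

So a failure of some $(\star)_n$ requires $2^\omega\ge\aleph_2$. As countable sets are null, the values $|X|=\aleph_1$, $2^\omega=\aleph_2$ (the case $\lambda=\omega_2$ of Theorem 2.2) are least possible.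

The same argument shows why the most natural forcing attempt fails. To get a non-null set of size $\aleph_1$ one iterates random forcing: $x_\gamma$ avoids every null set coded in the model $V[G_\gamma]$ containing $\langle x_\xi\rangle_{\xi<\gamma}$. But then $x_\gamma$ satisfies clauses 2 and 3 with respect to $\{x_\xi:\xi<\gamma\}$, since the sets there are null Borel sets coded in $V[G_\gamma]$. The last paragraph of the proof then makes $X$ Turing independent. In particular, if $x_\alpha\not\le_Tx_\beta$ and $x_\gamma$ is random over a model containing both, then $x_\alpha\not\le_Tx_\beta\oplus x_\gamma$. Full randomness is incompatible with (i), even for one triple.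

The way out is to let $x_\gamma$ be random only over a restricted part of the past, its memory. Two things must be forgotten.

* To code $x_\alpha$ into $x_\beta\oplus x_\gamma$ for $(\alpha,\beta,\gamma)\in T$, the real $x_\gamma$ must forget $x_\beta$ for $\beta\in C_\gamma$. We let it forget all $x_\xi$ with $\xi\ge\min C_\gamma$.
* To make $\{x_\gamma:\gamma\in H\}$ null for free $H$, we add a generic $g_H$ defining a null set $N_H$ that is to contain these $x_\gamma$. So $x_\gamma$ must forget $g_H$ for all free $H\ni\gamma$.

Is $X$ still non-null? Suppose a null set is coded from $\langle g_{H_i}\rangle_{i<\omega}$ and $\langle x_\xi\rangle_{\xi<\beta}$. The index $\gamma$ remembers the code if $\gamma\notin H_i$ for all $i$, $\gamma\ge\beta$ and $C_\gamma\cap\beta=\emptyset$. The indices that fail this form the set $\bigcup_iH_i\cup\bigcup_{\xi<\beta}N^+(\xi)\cup\beta$. By (T1) and (T2) this is not all of $\omega_1$. This is what the triple system is for.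

One more constraint determines the ground model. Free sets may appear during the iteration, and we shall cover them by countably many old ones. That argument needs an injection of the family of all free sets into $2^\omega$, hence $2^{\omega_1}=2^\omega$ in the ground model. So the system is built in $L$ with $\diamondsuit$, and (T2) is proved after adding $\lambda$ Cohen reals.

## 4. A system with (T1) and (T2) from $\diamondsuit$ and Cohen reals

Stronger conditions are smaller. $\mathrm{Fn}(I,2)$ is the set of finite partial functions $I\to2$, ordered by $\supseteq$; it is ccc. Let $V_0=L$ and let $V$ be the extension of $V_0$ by $\mathrm{Fn}(\lambda,2)$. By counting nice names, $2^{\omega_1}\le(\lambda^\omega)^{\omega_1}=\lambda$ in $V$, and $\lambda$ Cohen reals were added, so $2^\omega=2^{\omega_1}=\lambda$ in $V$.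

**Proposition 4.1.** In $V_0$ there are $C_\gamma,F_\gamma$ $(\gamma<\omega_1)$ as in Definition 1.1 such that (T1) holds and, in $V$, (T2) holds.

**Step 1: a guessing sequence.** We want to guess a bound $\epsilon$ and an approximation to a name of a coloring. Claim: in $V_0$ there is $\langle(\epsilon_\delta,\chi_\delta):\delta<\omega_1\text{ limit}\rangle$ with $\epsilon_\delta<\delta$ and $\chi_\delta\subseteq\delta\times\omega\times\mathrm{Fn}(\delta,2)$ such that for all $\epsilon<\omega_1$ and $\chi\subseteq\omega_1\times\omega\times\mathrm{Fn}(\omega_1,2)$ the set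
$$\{\delta:\epsilon_\delta=\epsilon,\ \chi_\delta=\chi\cap(\delta\times\omega\times\mathrm{Fn}(\delta,2))\}$$
is stationary.

Let $\langle A_\delta\rangle$ be a $\diamondsuit$-sequence (it exists in $L$; for every $A\subseteq\omega_1$, $A_\delta=A\cap\delta$ for stationarily many $\delta$). Let $\Phi:\omega_1\to\omega_1\times\omega\times\mathrm{Fn}(\omega_1,2)$ be a bijection. For $\xi=\zeta+n$ with $\zeta$ limit or $0$ and $n<\omega$ put $e(\xi)=\zeta+2n$ and $o(\xi)=\zeta+2n+1$. These maps are injective with disjoint ranges, and each limit $\delta$ is closed under both. If $\{\xi<\delta:e(\xi)\in A_\delta\}$ is a singleton $\{\epsilon\}$, let $\epsilon_\delta=\epsilon$; otherwise $\epsilon_\delta=0$. Let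
$$\chi_\delta=\{\Phi(\xi):\xi<\delta,\ o(\xi)\in A_\delta\}\cap(\delta\times\omega\times\mathrm{Fn}(\delta,2)).$$
Given $(\epsilon,\chi)$, put $A=\{e(\epsilon)\}\cup\{o(\xi):\Phi(\xi)\in\chi\}$. For club many limit $\delta$ we have $\epsilon<\delta$ and $\Phi[\delta]=\delta\times\omega\times\mathrm{Fn}(\delta,2)$. If moreover $A_\delta=A\cap\delta$, then $\{\xi<\delta:e(\xi)\in A_\delta\}=\{\epsilon\}$ and $\{\Phi(\xi):\xi<\delta,\,o(\xi)\in A_\delta\}=\chi\cap\Phi[\delta]$, as required.

**Step 2: the construction.** We define $C_\delta$ so that it catches monochromatic pairs of the guessed coloring while (T1) is kept by force. Put $C_\delta=\emptyset$ for $\delta$ non-limit. For limit $\delta$, with everything below $\delta$ defined, enumerate $\omega\times\mathrm{Fn}(\delta,2)$ as $\{(k_i,p_i):i<\omega\}$. At step $i$ let $S_i=\{b_j:j<i,\ b_j\text{ defined}\}$ (with $\max\emptyset=-1$) and look for $a<b<\delta$ and $q\le p_i$ in $\mathrm{Fn}(\delta,2)$ with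
$$b\ge\epsilon_\delta,\quad b>\max S_i,\quad C_b\cap S_i=\emptyset,\quad(a,k_i,q),(b,k_i,q)\in\chi_\delta.\tag{1}$$
If there are such, choose one triple and call it $(a_i,b_i,q_i)$; otherwise leave $b_i$ undefined. Let $C_\delta$ be the set of all defined $b_i$ and $F_\delta(b_i)=a_i$. The defined $b_i$ strictly increase with $i$, and $C_\delta\subseteq[\epsilon_\delta,\delta)$.

**Step 3: (T1).** Suppose $(\alpha,\beta,\gamma)\in T$ and $\alpha,\beta,\gamma\in N^+(d)$. Then $d\in C_\beta$, so $d<\beta$, and both $d$ and $\beta$ are in $C_\gamma$. In the construction of $C_\gamma$ we have $\beta=b_i$ and $d=b_j$, and $j<i$ because the $b$'s increase. Hence $d\in S_i$, while (1) says $C_\beta\cap S_i=\emptyset$. This contradicts $d\in C_\beta$.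

**Step 4: (T2), reduction to a small name.** Suppose (T2) fails in $V$. Sending each ordinal to the least index of a free set containing it, we get $\chi:\omega_1\to\omega$ in $V$ with no monochromatic triple of $T$. By ccc, $\chi$ has a nice name using, for each $\alpha$, only countably many conditions. So the name involves only coordinates in some $A\subseteq\lambda$ with $A\in V_0$, $|A|=\aleph_1$. As $\mathrm{Fn}(A,2)\cong\mathrm{Fn}(\omega_1,2)$ in $V_0$, we may assume $\chi\in V_0[G']$ with $G'$ generic for $\mathbb C=\mathrm{Fn}(\omega_1,2)$. Let $p_*\in G'$ force that $\dot\chi$ has no monochromatic triple.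

**Step 5: a bound for the small colors.** In $V_0[G']$ call $k$ *small* if for some finite $B\subseteq\omega_1$ the set $\chi^{-1}(k)\setminus\bigcup_{d\in B}N^+(d)$ is countable. Each small $k$ thus has a countable ordinal bounding both a suitable $B$ and the exceptional countable set. There are only countably many $k$, so there are $p_1\le p_*$ and $\epsilon<\omega_1$ with
$$p_1\Vdash\text{for every small }k:\ \dot\chi^{-1}(k)\subseteq\epsilon\cup\bigcup_{d<\epsilon}N^+(d).\tag{2}$$

**Step 6: catching $\delta$.** Let $\chi^*=\{(\alpha,k,q):q\Vdash\dot\chi(\alpha)=k\}$. The ordinals $M\cap\omega_1$, for countable $M\prec H(\theta)$ containing $p_1,\epsilon,\dot\chi,\chi^*$ and $\langle C_\gamma,F_\gamma\rangle_\gamma$ ($\theta$ large regular), include a club. So by Step 1 there is in $V_0$ such an $M$ with $\delta=M\cap\omega_1$, $\epsilon_\delta=\epsilon$ and $\chi_\delta=\chi^*\cap(\delta\times\omega\times\mathrm{Fn}(\delta,2))$. Note that $M\cap\mathbb C=\mathrm{Fn}(\delta,2)$, and $\epsilon<\delta$.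

Choose $p'\le p_1$ and $k$ with $p'\Vdash\dot\chi(\delta)=k$. As $C_\delta\subseteq[\epsilon,\delta)$, we have $\delta\notin\epsilon\cup\bigcup_{d<\epsilon}N^+(d)$, so by (2) $p'\Vdash$ "$k$ is not small". Let $p=p'\restriction\delta\in M$. Since $p'\le p$, the condition $p$ does not force "$k$ is small". By elementarity there is $q\in M$, $q\le p$, with $q\Vdash$ "$k$ is not small"; so $q\in\mathrm{Fn}(\delta,2)$.

Let $i$ be such that $(k_i,p_i)=(k,q)$ in the construction of $C_\delta$. The finite set $S_i\subseteq\delta$ is in $M$, and $q$ forces $\dot\chi^{-1}(k)\setminus\bigcup_{d\in S_i}N^+(d)$ to be uncountable. So there are $q'\le q$ and $a<b$ with $q'\Vdash\dot\chi(a)=\dot\chi(b)=k$, $b\ge\epsilon$, $b>\max S_i$, and $b\notin N^+(d)$ for $d\in S_i$, i.e. $C_b\cap S_i=\emptyset$. By elementarity we may take $q',a,b\in M$. Then $(a,k,q'),(b,k,q')\in\chi_\delta$, so the search (1) at step $i$ succeeds. It gives some $(a_i,b_i,q_i)$ with $q_i\in\mathrm{Fn}(\delta,2)$ and $q_i\le q\le p'\restriction\delta$.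

Since $\mathrm{dom}(q_i)\subseteq\delta$ and $q_i\supseteq p'\restriction\delta$, the union $q_i\cup p'$ is a condition, and it is $\le p_*$. It forces $\dot\chi(a_i)=\dot\chi(b_i)=k$ because $(a_i,k,q_i),(b_i,k,q_i)\in\chi^*$, and $\dot\chi(\delta)=k$. But $(a_i,b_i,\delta)\in T$, contradicting the choice of $p_*$. $\square$

From now on the ground model is $V$. Let $\mathcal H$ be the set of all free subsets of $\omega_1$ in $V$, so $|\mathcal H|\le2^{\omega_1}=2^\omega$. The empty set, all singletons and all $N^+(\beta)$ belong to $\mathcal H$. Let $\rho_\gamma=\min(C_\gamma\cup\{\gamma\})$.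

## 5. Random forcing with partial memory

**Blocks and stems.** Write $2^k=(\mathbb Z/2)^k$, and let $\mathbb X=\prod_{k<\omega}2^k$ carry the product $\mu$ of the uniform measures. So a point $x$ has a block $x(k)$ of $k$ bits for each $k$. Concatenation is a computable measure-preserving homeomorphism $\mathbb X\cong2^\omega$, and we identify the two. A *stem* is a $\sigma\in\prod_{k<n}2^k$, with $|\sigma|=n$; $[\sigma]\subseteq\mathbb X$ is the corresponding basic clopen set. "Relative measure in $[\sigma]$" means $\mu(\cdot\cap[\sigma])/\mu([\sigma])$. For $s\in2^j$, $j\le k$, $\mathrm{pad}_k(s)\in2^k$ is $s$ followed by zeros. Let $3\omega=\{0,3,6,\dots\}$, and fix a computable $\nu:3\omega\to\omega$ with $\nu(k)\le k$ taking each value infinitely often.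

The three residue classes have separate jobs. Agreement of $x_\gamma$ and $x_\beta$ at a block $k\in3\omega$ is a signal, block $k+1$ carries the coded message, and blocks $\equiv2$ mod 3 are reserved for the $g_H$.

Closed sets are coded by pruned trees. By compactness, finite intersections, intersections with clopen sets, differences from coded open sets, and measures are Borel in the codes.

**The iteration.** $P_0$ is the set of finite partial functions $p$ on $\mathcal H\times\omega$ with $p(H,k)\in2^k$, ordered by $\supseteq$; it adds $g_H\in\mathbb X$ for $H\in\mathcal H$. $\langle P_\gamma:\gamma\le\omega_1\rangle$ is the finite support iteration starting with $P_0$, with $P_{\gamma+1}=P_\gamma*\dot Q_\gamma$, where $Q_\gamma$, defined below, adds $x_\gamma\in\mathbb X$. Formally, $P_{\gamma+1}$ consists of pairs $(p,\dot q)$ with $p\in P_\gamma$, $\dot q\in H(\theta_\gamma)$ a $P_\gamma$-name and $p\Vdash\dot q\in\dot Q_\gamma$, where $\theta_\gamma$ is a sufficiently large regular cardinal. A condition $p$ has a part $p(*)\in P_0$ and a finite support $\mathrm{supp}(p)\subseteq\omega_1$,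 the set of $\beta$ where $p(\beta)$ is not the canonical name of $(\emptyset,\mathbb X,\emptyset)$. For $\gamma<\delta$ we view $P_\gamma$ as a part of $P_\delta$ by adding trivial coordinates. $G_\gamma$ denotes the generic for $P_\gamma$.

**Definition 5.1 (memory).** In $V[G_\gamma]$ let $\mathcal M_\gamma$ be the set of all reals
$$f(\langle g_{H_i}\rangle_{i<\omega},\langle x_\xi\rangle_{\xi<\rho_\gamma}),$$
where $f$ is a total Borel function coded in $V$, $\langle H_i\rangle_{i<\omega}\in V$, and $H_i\in\mathcal H$, $\gamma\notin H_i$ for all $i$. (The countable ordinal $\rho_\gamma$ is identified with a subset of $\omega$ by an injection in $V$.) For a closed set $K$, "$K\in\mathcal M_\gamma$" refers to its code.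

By merging sequences and composing functions, $\mathcal M_\gamma$ is closed under Borel functions of finitely many variables coded in $V$. Also $\mathcal M_\gamma\subseteq V[G_{\rho_\gamma}]$. For instance, if $C_\gamma=\emptyset$, then $\rho_\gamma=\gamma$ and $\gamma$ remembers every $x_\xi$, $\xi<\gamma$. It never remembers $g_{\{\gamma\}}$ as one of the listed generics, since $\gamma\in\{\gamma\}\in\mathcal H$.

**Definition 5.2 (legality).** For finite $E\subseteq C_\gamma$ and $n<\omega$, a point $x$ is *legal for* $(n,E)$ if for all $k\in3\omega$ with $k\ge n$ and all $\beta\in E$,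
$$x(k)=x_\beta(k)\ \Rightarrow\ x(k+1)=x_\beta(k+1)+\mathrm{pad}_{k+1}\big(x_{F_\gamma(\beta)}(\nu(k))\big).\tag{3}$$
A stem is legal for $(n,E)$ if this holds for those $k$ with $k+1$ below its length.

For instance, let $F_\gamma(\beta)=\alpha$, $k=3$, $\nu(3)=2$, $x_\beta(3)=101$, $x_\beta(4)=0110$, $x_\alpha(2)=10$. If $x(3)=101$, then legality demands $x(4)=0110+1000=1110$. If $x(3)\ne101$, it demands nothing at $k=3$ (from this $\beta$).

**Definition 5.3 (the forcing $Q_\gamma$).** Conditions are triples $(\sigma,K,E)$ with $\sigma$ a stem, $|\sigma|\equiv0$ mod 3; $K\subseteq[\sigma]$ closed, $K\in\mathcal M_\gamma$, of relative measure $>7/8$ in $[\sigma]$; $E\subseteq C_\gamma$ finite with $|E|2^{1-|\sigma|}<1/8$. Put $(\sigma',K',E')\le(\sigma,K,E)$ iff $\sigma'\supseteq\sigma$, $K'\subseteq K$, $E'\supseteq E$ and $\sigma'$ is legal for $(|\sigma|,E)$. The largest element is $(\emptyset,\mathbb X,\emptyset)$. Let $x_\gamma$ be the union of the stems in the generic $G(\gamma)\subseteq Q_\gamma$.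

The order is transitive. Let $(\sigma'',K'',E'')\le(\sigma',K',E')\le(\sigma,K,E)$ and let $k\in3\omega$ with $|\sigma|\le k$ and $k+1<|\sigma''|$. If $k<|\sigma'|$, then $k+1<|\sigma'|$ because $|\sigma'|\equiv0$ mod 3, so (3) for $E$ holds at $k$ by legality of $\sigma'$. If $k\ge|\sigma'|$, it holds by legality of $\sigma''$ for $(|\sigma'|,E')$ and $E\subseteq E'$.

Here one sees concretely why the memory must be cut. If $K$ could depend on $x_\beta$ with $\beta\in C_\gamma$, one could pass to $\{x\in K:x(k)\ne x_\beta(k)\text{ for all }k\ge|\sigma|\}$ (when $|\sigma|$ is large), and no further signal from $\beta$ would ever occur. The same set with $g_H$ in place of $x_\beta$ would prevent $x_\gamma$ from meeting $g_H$ again. Note that legality uses the forgotten reals $x_\beta$; only the closed set $K$ is restricted to $\mathcal M_\gamma$.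

For a condition put
$$\mathrm{Cl}(\sigma,E)=\{x\in[\sigma]:x(k)\ne x_\beta(k)\text{ for all }\beta\in E,\ k\in3\omega,\ k\ge|\sigma|\}.$$
Its points are legal for $(|\sigma|,E)$, vacuously. Its complement in $[\sigma]$ has relative measure at most
$$|E|\sum_{k\ge|\sigma|}2^{-k}=|E|2^{1-|\sigma|}.\tag{4}$$

The next lemma is the only tool for extending conditions. The set $Z$ in it need not be in $\mathcal M_\gamma$: forgotten information may steer the choice of the stem, although it may not enter the closed set.

**Lemma 5.4.** In $V[G_\gamma]$ let $(\sigma,K,E)\in Q_\gamma$, let $K_1\subseteq K$ be closed in $\mathcal M_\gamma$, let $E\subseteq E_1\subseteq C_\gamma$ with $E_1$ finite, and let $Z\subseteq K_1$ be measurable with $\mu(Z)>0$, all points of $Z$ legal for $(|\sigma|,E)$. For a.e. $x\in Z$ and every $\eta>0$, for all large $n\equiv0$ mod 3, $(x\restriction n,K_1\cap[x\restriction n],E_1)$ is a condition $\le(\sigma,K,E)$ whose closed set has relative measure $>1-\eta$ in $[x\restriction n]$, and $|E_1|2^{1-n}<\eta$.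

*Proof.* Under $\mathbb X\cong2^\omega$ the sets $[x\restriction n]$ are basic clopen neighborhoods of $x$. By Lebesgue's density theorem, for a.e. $x\in Z$ the relative measure of $Z$, hence of $K_1$, in $[x\restriction n]$ tends to $1$. Fix such an $x$. For large $n\equiv0$ mod 3, $n\ge|\sigma|$, this relative measure exceeds $\max(1-\eta,7/8)$ and $|E_1|2^{1-n}<\min(\eta,1/8)$. Also $K_1\cap[x\restriction n]\in\mathcal M_\gamma$, so we have a condition. Since $x\in K\subseteq[\sigma]$, $x\restriction n\supseteq\sigma$. Since $x$ is legal for $(|\sigma|,E)$, so is $x\restriction n$. $\square$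

Call a condition *$\eta$-good* if its closed set has relative measure $>1-\eta$ and $|E|2^{1-|\sigma|}<\eta$.

**Corollary 5.5.** In $V[G_\gamma]$ and its extension by $G(\gamma)$:

* (a) Every condition has, for each $\eta>0$ and $\beta\in C_\gamma$, $\eta$-good extensions $(\sigma_1,K_1,E_1)$ with arbitrarily long stems and $\beta\in E_1$ (and, without the demand on $\beta$, also if $C_\gamma=\emptyset$). So $x_\gamma\in\mathbb X$ is total. If $(\sigma,K,E)\in G(\gamma)$, then $x_\gamma\in K$ and $x_\gamma$ is legal for $(|\sigma|,E)$.
* (b) Any (at most) three conditions of $Q_\gamma$ with the same stem have a common lower bound.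
* (c) If $y\in\mathcal M_\gamma$ codes a null $G_\delta$ set $N=\bigcap_nU_n$ ($U_n$ open, $\mu(U_n)\le2^{-n}$), then $x_\gamma\notin N$.

*Proof.* (a) Apply Lemma 5.4 with $Z=K\cap\mathrm{Cl}(\sigma,E)$, which has relative measure $>7/8-1/8=3/4$ by (4), $K_1=K$, and $E_1=E\cup\{\beta\}$ (or $E_1=E$). Any two stems of conditions in $G(\gamma)$ are comparable, since two conditions in $G(\gamma)$ have a common extension. By density arbitrarily long ones occur, so $x_\gamma$ is total. If $(\sigma,K,E)\in G(\gamma)$, then for arbitrarily long $n$ there are extensions $(x_\gamma\restriction n,K',E')$ of it in $G(\gamma)$. So $x_\gamma\restriction n$ is legal for $(|\sigma|,E)$, and $\emptyset\ne K'\subseteq K\cap[x_\gamma\restriction n]$. Thus $x_\gamma$ is legal, and $x_\gamma\in K$ because $K$ is closed.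

(b) Let the conditions be $(\sigma,K,E),(\sigma,K',E'),(\sigma,K'',E'')$. The set $K_1=K\cap K'\cap K''\in\mathcal M_\gamma$ has relative measure $>1-3/8=5/8$. With $E_1=E\cup E'\cup E''$ we have $|E_1|2^{1-|\sigma|}<3/8$, so $\mathrm{Cl}(\sigma,E_1)$ has relative measure $>5/8$. So $Z=K_1\cap\mathrm{Cl}(\sigma,E_1)$ has positive measure. Its points are legal for all three conditions. Apply Lemma 5.4 to each of the three with this $Z,K_1,E_1$; for a.e. $x\in Z$ and large $n$ the same condition $(x\restriction n,K_1\cap[x\restriction n],E_1)$ is below all three.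

(c) Given $(\sigma,K,E)$, the relative measure of $K$ is strictly above $7/8$, so for large $n$ also $K\setminus U_n$ has relative measure $>7/8$. It is closed and in $\mathcal M_\gamma$, so $(\sigma,K\setminus U_n,E)$ is a condition $\le(\sigma,K,E)$. By (a) it forces $x_\gamma\in K\setminus U_n$. By genericity $x_\gamma\notin N$. $\square$

## 6. Three-linkedness and covering new free sets by old ones

To compare conditions of the iteration we need a dense set of conditions whose data lie in $V$.

**Definition 6.1.** $p\in P_\gamma$ is *neat* if for each $\beta\in\mathrm{supp}(p)$, $p(\beta)=(\check\sigma_\beta,\dot K_\beta,\check E_\beta)$, where $\dot K_\beta$ is the canonical name of the closed set coded by $f_\beta(\langle\dot g_{H_i^\beta}\rangle_i,\langle\dot x_\xi\rangle_{\xi<\rho_\beta})$ for some $\sigma_\beta,E_\beta,f_\beta,\langle H_i^\beta\rangle_i\in V$ with $f_\beta$ Borel, $H_i^\beta\in\mathcal H$, $\beta\notin H_i^\beta$. It is *sharp* if moreover, listing $\mathrm{supp}(p)$ as $\beta_1>\beta_2>\dots>\beta_m$, $p\restriction\beta_j$ forces the relative measure of $\dot K_{\beta_j}$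 in $[\sigma_{\beta_j}]$ to be $>1-4^{-(j+3)}$.

**Lemma 6.2.** Sharp (hence neat) conditions are dense in each $P_\gamma$.

*Proof.* We repair coordinates from the top down. Given $p$, let $\beta_1=\max\mathrm{supp}(p)$. By Corollary 5.5(a), $p\restriction\beta_1$ forces that $p(\beta_1)$ has a $4^{-4}$-good extension $(\sigma,K,E)$ with non-empty stem. By the definition of $\mathcal M_{\beta_1}$ the code of $K$ is $f(\langle g_{H_i}\rangle,\langle x_\xi\rangle_{\xi<\rho_{\beta_1}})$ with $f,\langle H_i\rangle\in V$. So some $p^1\le p\restriction\beta_1$ in $P_{\beta_1}$ decides suitable $\sigma,E,f,\langle H_i\rangle$. Replace $p(\beta_1)$ by the resulting neat name; its stem is non-empty, so $\beta_1$ stays in the support. Continue with $p^1$ and $\beta_2=\max\mathrm{supp}(p^1)<\beta_1$, using $4^{-5}$-good extensions, and so on. Each repair may enlarge the support below, but the ordinals $\beta_1>\beta_2>\dots$ decrease, so the process ends. The result is a sharp condition $\le p$, since extending $p\restriction\beta_j$ preserves what it forces about $\dot K_{\beta_j}$. $\square$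

Listing the support from the top is the point of sharpness: the total of the square roots of the errors is bounded independently of the support. This is used in Section 10.

**Lemma 6.3.** $P=P_{\omega_1}$ has a dense set $\bigcup_{n<\omega}\Delta_n$ (the neat conditions) such that any three members of a single $\Delta_n$ have a common lower bound. In particular $P$ is ccc. Moreover every free $H'\subseteq\omega_1$ in $V[G]$ is covered by countably many members of $\mathcal H$.

*Proof.* **Step 1: the classes.** Since $|\mathcal H|\le2^\omega$, we can fix in $V$ injections $e:\mathcal H\to2^\omega$ and $e':\omega_1\to2^\omega$. For neat $p$ choose $l$ such that the $e(H)\restriction l$ are distinct for the finitely many $H$ occurring in $\mathrm{dom}\,p(*)$, and the $e'(\beta)\restriction l$ are distinct for $\beta\in\mathrm{supp}(p)$. The class of $p$ is given by $l$ and the finite sets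
$$\{(e(H)\restriction l,k,p(*)(H,k)):(H,k)\in\mathrm{dom}\,p(*)\},\qquad\{(e'(\beta)\restriction l,\sigma_\beta):\beta\in\mathrm{supp}(p)\}.$$
There are countably many classes; call them $\Delta_n$. If $p,p'$ are in one class and $(H,k)$ is in the domain of both $*$-parts, then $e(H)\restriction l$ and $k$ determine the value in the common first set, so $p(*)$ and $p'(*)$ agree there. In the same way $p$ and $p'$ have the same stem at common support points.

**Step 2: amalgamation.** Given three conditions in one class, take the union of the $*$-parts, which is a function. Then choose lower bounds recursively along the union of the supports. At $\beta$, the lower bound already obtained in $P_\beta$ is below the restrictions of all three conditions to $\beta$. It forces those of the three $\beta$-th coordinates that are non-trivial to be conditions of $Q_\beta$ with the same stem. By Corollary 5.5(b) it forces a common lower bound to exist, and we append a name for one. With density from Lemma 6.2, an uncountable antichain would yield uncountably many pairwise incompatible neat conditions, two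 of them in one class; so $P$ is ccc.

**Step 3: covering.** Let $p_0\in G$ force $\dot H'$ to be free and put
$$H_n=\{\gamma:\exists p\in\Delta_n,\ p\le p_0,\ p\Vdash\gamma\in\dot H'\}\in V.$$
A triple of $T$ in $H_n$ would be witnessed by three conditions in $\Delta_n$ below $p_0$. Their common lower bound would force the whole triple into $\dot H'$, a contradiction. So $H_n\in\mathcal H$. Each $\gamma\in H'$ is forced into $\dot H'$ by some neat $p\le p_0$ in $G$, so $H'\subseteq\bigcup_nH_n$. $\square$

Triples need three-linkedness; linking pairs of conditions would not suffice in Step 3.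

## 7. Every real is a Borel function of countably many generic reals

To decide which null sets $x_\gamma$ avoids, we must know how a real in $V[G]$ depends on the generics.

**Lemma 7.1.** A neat $p$ is in $G$ iff

($\bigstar$) $p(*)\subseteq g$ (i.e. $g_H(k)=p(*)(H,k)$ on its domain) and, for each $\beta\in\mathrm{supp}(p)$, $\sigma_\beta\subseteq x_\beta$, $x_\beta\in K_\beta$, and $x_\beta$ is legal for $(|\sigma_\beta|,E_\beta)$.

*Proof.* "$\Rightarrow$" is Corollary 5.5(a). For "$\Leftarrow$" we argue inductively along $\mathrm{supp}(p)$. The clause $p(*)\subseteq g$ starts the induction, and trivial coordinates cause no problem. So let $\beta\in\mathrm{supp}(p)$ and assume $p\restriction\beta\in G_\beta$; then $(\sigma,K,E)=p(\beta)[G_\beta]\in Q_\beta$. Let $D$ be the set of $(\sigma',K',E')\in Q_\beta$ with one of the following properties: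

1. it is $\le(\sigma,K,E)$;
2. $|\sigma'|\ge|\sigma|$ and $\sigma'\not\supseteq\sigma$;
3. $\sigma'\supseteq\sigma$ is not legal for $(|\sigma|,E)$;
4. $K'\cap K=\emptyset$.

**Step 1: $D$ is dense.** By finitely many applications of Corollary 5.5(a), every condition has an extension $(\sigma',K',E')$ with $|\sigma'|\ge|\sigma|$ and $E'\supseteq E$. If it has property 2 or 3 we are done. So let $\sigma'\supseteq\sigma$ be legal for $(|\sigma|,E)$. Let $Z=K'\cap\mathrm{Cl}(\sigma',E')$, a set of positive measure.

If $\mu(Z\cap K)>0$, apply Lemma 5.4 to $(\sigma',K',E')$ with $Z\cap K$, $K_1=K'\cap K$ and $E_1=E'$. This gives $(x\restriction n,K'\cap K\cap[x\restriction n],E')\le(\sigma',K',E')$. Here $x\restriction n$ is legal for $(|\sigma|,E)$: below $|\sigma'|$ because $\sigma'$ is, and above because $x\in\mathrm{Cl}(\sigma',E')$ and $E\subseteq E'$. So this condition has property 1.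

If $\mu(Z\cap K)=0$, apply Lemma 5.4 with $Z\setminus K$, $K_1=K'$ and $E_1=E'$. As $K$ is closed and $x\notin K$, we have $[x\restriction n]\cap K=\emptyset$ for large $n$, and we get property 4.

**Step 2: conclusion.** Let $(\sigma',K',E')\in G(\beta)\cap D$. By ($\bigstar$) and Corollary 5.5(a), $\sigma,\sigma'\subseteq x_\beta$, $x_\beta$ is legal for $(|\sigma|,E)$, and $x_\beta\in K\cap K'$. This excludes properties 2, 3 and 4. So $(\sigma',K',E')\le(\sigma,K,E)$, hence $p(\beta)[G_\beta]\in G(\beta)$ and $p\restriction(\beta+1)\in G_{\beta+1}$. $\square$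

**Lemma 7.2 (reading of names).** For every real $y\in V[G]$ there are $\beta<\omega_1$, $\langle H_i\rangle_{i<\omega}\in V$ in $\mathcal H$ and a Borel $f$ coded in $V$ with $y=f(\langle g_{H_i}\rangle_i,\langle x_\xi\rangle_{\xi<\beta})$.

*Proof.* For a neat $p$, ($\bigstar$) is a Borel condition, coded in $V$, on countably many $g_H$'s (those in $\mathrm{dom}\,p(*)$ and the $g_{H_i^\xi}$) and on $\langle x_\xi\rangle_{\xi<\beta}$, for any countable $\beta>\max\mathrm{supp}(p)$. Given a name $\dot y$, take in $V$ maximal antichains $A_n$ of neat conditions deciding $\dot y(n)$; by ccc they are countable. Then $y(n)=1$ iff some $p\in A_n$ with $p\Vdash\dot y(n)=1$ satisfies ($\bigstar$). Only countably many $H$'s and coordinates occur, so this is a Borel definition of $y$ as required. $\square$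

## 8. Automorphisms that move one block of one $g_H$

These automorphisms show that a memory without $g_H$ carries no hidden information about $g_H$. Fix $H\in\mathcal H$, $k<\omega$, $v\in2^k$. Let $\pi=\pi_{H,k,v}$ be the automorphism of $P_0$ adding $v$ to $p(H,k)$ where it is defined. It is an involution.

**Lemma 8.1.** $\pi$ extends to involutive automorphisms of all $P_\gamma$ (again called $\pi$), coherent under restriction, preserving supports, and such that

$(\ast)_\gamma$ passing from $G_\gamma$ to $\pi[G_\gamma]$ changes no $x_\xi$, $\xi<\gamma$, and changes the $g$'s only by $g_H(k)\mapsto g_H(k)+v$.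

Consequently a name $f(\langle\dot g_{H_i}\rangle,\langle\dot x_\xi\rangle_{\xi<\rho})$ with $f,\langle H_i\rangle\in V$, $\rho\le\gamma$ and $H\notin\{H_i:i<\omega\}$ has the same value under $G_\gamma$ and $\pi[G_\gamma]$.

*Proof.* We use recursion on $\gamma$. Let $\pi$ act on $P_\gamma$-names as usual, so that $(\pi\tau)[\pi[G_\gamma]]=\tau[G_\gamma]$. For $\gamma=0$, $(\ast)_0$ is clear.

**Successor step.** Suppose $\pi$ is given on $P_\gamma$ with $(\ast)_\gamma$. Then $V[G_\gamma]=V[\pi[G_\gamma]]$. The set $\mathcal M_\gamma$ computed from $G_\gamma$ and from $\pi[G_\gamma]$ is the same, because $f$ may be replaced by $f'(\langle a_i\rangle,\vec x)=f(\langle a_i'\rangle,\vec x)$, where $a_i'$ is $a_i$ with $v$ added to block $k$ if $H_i=H$, and $a_i'=a_i$ otherwise. Legality involves only the $x_\xi$. So $\dot Q_\gamma$ and its order have the same value under $G_\gamma$ and $\pi[G_\gamma]$. As $(\pi\dot Q_\gamma)[\pi[G_\gamma]]=\dot Q_\gamma[G_\gamma]=\dot Q_\gamma[\pi[G_\gamma]]$ for every generic, $\Vdash\pi\dot Q_\gamma=\dot Q_\gamma$, and the same holds for the order. Hence if $p\Vdash\dot q\in\dot Q_\gamma$,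 then $\pi p\Vdash\pi\dot q\in\dot Q_\gamma$, and $(p,\dot q)\mapsto(\pi p,\pi\dot q)$ is an involutive automorphism of $P_{\gamma+1}$. The generic for $Q_\gamma$ derived from $\pi[G_{\gamma+1}]$ consists of the $(\pi\dot q)[\pi[G_\gamma]]=\dot q[G_\gamma]$. So it is the same $G(\gamma)$, and $x_\gamma$ is unchanged. This gives $(\ast)_{\gamma+1}$.

**Limit step.** Act coordinatewise. The canonical name of $(\emptyset,\mathbb X,\emptyset)$ is fixed by $\pi$, so supports are preserved and finite supports go to finite supports. $(\ast)_\gamma$ follows from the earlier stages. The last statement of the lemma is immediate from $(\ast)_\gamma$. $\square$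

## 9. Coding $x_\alpha$ into $x_\beta\oplus x_\gamma$

**Averaging.** We want to prescribe finitely many blocks of the stem without losing the closed set. Let $(\sigma,K,E)\in Q_\gamma$ be $\frac1{64}$-good and $I$ a finite set of block indices $\ge|\sigma|$. For $u\in\prod_{i\in I}2^i$ let $d(u)$ be the relative measure of $K$ in $[\sigma]\cap\{x:x\restriction I=u\}$. The average of $1-d(u)$ is $<1/64$, so the fraction of $u$ with $d(u)\le7/8$ is $<1/8$. If $d(u)>7/8$, then the set
$$\{x\in K:x\restriction I=u,\ x(k)\ne x_\xi(k)\text{ for all }\xi\in E,\ k\in3\omega\setminus I,\ k\ge|\sigma|\}\tag{5}$$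
has positive measure. Indeed, blocks outside $I$ are independent of those in $I$. So the inequalities in (5) hold on a set of relative measure $\ge1-|E|2^{1-|\sigma|}>63/64$ in $[\sigma]\cap\{x:x\restriction I=u\}$, and $7/8+63/64>1$.

**Lemma 9.1.** Let $L\subseteq3\omega$ be infinite and $\mathrm{Bad}(k)\subseteq2^k\times2^{k+1}$ of fraction $\le1/4$ $(k\in L)$, with $L$ and $\mathrm{Bad}$ in $V[G_\beta]$. In $V[G_{\beta+1}]$, $(x_\beta(k),x_\beta(k+1))\notin\mathrm{Bad}(k)$ for infinitely many $k\in L$.

*Proof.* By Corollary 5.5(a) it suffices to extend a given $\frac1{64}$-good $(\sigma,K,E)\in Q_\beta$ for a given $k_0$. Choose $k\in L$, $k\ge k_0,|\sigma|$, with $|E|2^{-k}<1/64$. With $I=\{k,k+1\}$, choose $u=(s,t)\notin\mathrm{Bad}(k)$ with $d(u)>7/8$ and $s\ne x_\xi(k)$ for $\xi\in E$. This is possible as $1/4+1/8+1/64<1$. Points in the set (5) are in $\mathrm{Cl}(\sigma,E)$, because $k+1\notin3\omega$ and $s$ differs from all $x_\xi(k)$. So Lemma 5.4, with $Z$ the set (5), $K_1=K$, $E_1=E$, gives an extension whose stem has blocks $s,t$ at $k,k+1$. $\square$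

**Lemma 9.2.** If $L\subseteq\omega$ is infinite and $y\in\mathbb X$, both in $V[G_\beta]$, then $x_\beta(k)\ne y(k)$ for infinitely many $k\in L$. In particular $\beta\mapsto x_\beta$ is injective.

*Proof.* Given a condition with $2^{1-|\sigma|}<1/8$, the set $Z$ of $x\in K\cap\mathrm{Cl}(\sigma,E)$ with $x(k)\ne y(k)$ for all $k\ge|\sigma|$ has relative measure $>7/8-1/8-1/8>0$. Lemma 5.4 with $n$ large gives an extension whose stem differs from $y$ at as many $k\in L$ as we like. For injectivity, let $\xi<\beta$ and take $y=x_\xi$, $L=\omega$. $\square$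

**Lemma 9.3 (coding).** If $(\alpha,\beta,\gamma)\in T$, then $x_\alpha\le_Tx_\beta\oplus x_\gamma$.

*Proof.* Here $\beta\in C_\gamma$ and $\alpha=F_\gamma(\beta)<\beta$.

**Step 1: the decoding procedure.** By Corollary 5.5(a) some condition in $G(\gamma)$ has $\beta$ in its third coordinate. Since $x_\gamma$ is legal for it, there is $k_1$ such that for all $k\ge k_1$ in $3\omega$,
$$x_\gamma(k)=x_\beta(k)\Rightarrow x_\gamma(k+1)+x_\beta(k+1)=\mathrm{pad}_{k+1}(x_\alpha(\nu(k))).\tag{6}$$
We claim that for each $n$ there are infinitely many $k\in3\omega$ with $\nu(k)=n$ and $x_\gamma(k)=x_\beta(k)$. Given the claim, $x_\alpha(n)$ is computed from $x_\beta\oplus x_\gamma$, uniformly in $n$ and with the finite parameter $k_1$. Search for $k\ge k_1$, $k\in3\omega$, with $\nu(k)=n$ and $x_\gamma(k)=x_\beta(k)$, and take the first $n$ bits of $x_\gamma(k+1)+x_\beta(k+1)$.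

For the claim, by Corollary 5.5(a) it suffices to extend, in $V[G_\gamma]$, a given $\frac1{64}$-good $(\sigma,K,E)\in Q_\gamma$ with $\beta\in E$, for a given $k_0\ge|\sigma|$, so that the new stem agrees with $x_\beta$ at some $k\ge k_0$ in $3\omega$ with $\nu(k)=n$.

**Step 2: what $x_\beta$ must avoid.** Put $L=\{k\in3\omega:k\ge k_0,\nu(k)=n\}$. For $k\in L$ let $\mathrm{Bad}_0(k)=\{(s,t):d(s,t)\le7/8\}$, with $I=\{k,k+1\}$; its fraction is $<1/8$. Here the memory restriction pays off: $K\in\mathcal M_\gamma\subseteq V[G_{\rho_\gamma}]$ and $\rho_\gamma\le\beta$, so $\mathrm{Bad}_0\in V[G_\beta]$. It was fixed before $x_\beta$ was chosen. Since $\alpha<\beta$, also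
$$\mathrm{Bad}(k)=\{(s,t):(s,t+\mathrm{pad}_{k+1}(x_\alpha(n)))\in\mathrm{Bad}_0(k)\}\cup\{(s,t):s=x_\xi(k)\text{ for some }\xi\in E\cap\beta\}$$
is in $V[G_\beta]$. Translation preserves the fraction, so $\mathrm{Bad}(k)$ has fraction $\le1/8+|E|2^{-k}\le1/4$, because $|E|2^{-k}\le|E|2^{-|\sigma|}<1/128$.

**Step 3: suitable places.** By Lemma 9.1 there is an infinite $L_0\subseteq L$ in $V[G_{\beta+1}]$ with $(x_\beta(k),x_\beta(k+1))\notin\mathrm{Bad}(k)$ for $k\in L_0$. Apply Lemma 9.2 successively at the stages $\xi\in E$, $\xi>\beta$, in increasing order, each time with $y=x_\beta$ and with the infinite set obtained so far. This yields an infinite $L'\subseteq L_0$ in $V[G_\gamma]$ with $x_\xi(k)\ne x_\beta(k)$ for all $k\in L'$, $\xi\in E\setminus(\beta+1)$. For $\xi\in E\cap\beta$ the same holds by the choice of $\mathrm{Bad}$.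

**Step 4: the extension.** Fix $k\in L'$, and put $s=x_\beta(k)$, $t=x_\beta(k+1)+\mathrm{pad}_{k+1}(x_\alpha(n))$. Then $(s,t)\notin\mathrm{Bad}_0(k)$, so $d(s,t)>7/8$, and the set (5) for $u=(s,t)$ has positive measure. A point of this set agrees with some $x_\xi$, $\xi\in E$, at a block in $3\omega\setminus|\sigma|$ only at $k$, and there only with $x_\beta$. The legality requirement for $\beta$ at $k$ holds by the choice of $t$, since $\nu(k)=n$. So all points of the set are legal for $(|\sigma|,E)$. Lemma 5.4 gives an extension whose stem agrees with $x_\beta$ at block $k$. $\square$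

## 10. Making $x_\gamma$ meet $g_H$ for every free $H\ni\gamma$

The set $\{x:x(k)=g_H(k)\text{ for infinitely many }k\}$ is null. We want it to contain $x_\gamma$ for all $\gamma\in H$. A condition $(\sigma,K,E)$ obstructs this at $k$ only if $g_H(k)$ falls into a small set of bad values determined by $K$, hence by the memory of $\gamma$. The memory does not list $g_H$, but it may depend on $g_H$ indirectly: it may contain $x_\xi$, $\xi<\rho_\gamma$, and such an $x_\xi$ may have remembered $g_H$ if $\xi\notin H$. So shifting $g_H(k)$ by an automorphism moves the closed sets in a condition, and we need a common lower bound of many shifted copies of one condition. Sharpness makes this possible.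

**Lemma 10.1.** Let $\gamma\in H\in\mathcal H$, $k_0<\omega$, and $\mathrm{Bad}\in\mathcal M_\gamma$ with $\mathrm{Bad}(k)\subseteq2^k$, $|\mathrm{Bad}(k)|\le2^k/4$ for all $k\ge k_0$, $k\equiv2$ mod 3. Then $g_H(k)\notin\mathrm{Bad}(k)$ for some such $k$.

*Proof.* **Step 1: set-up.** Otherwise some $p\in P_\gamma$ forces "$|\dot{\mathrm{Bad}}(k)|\le2^k/4$ and $\dot g_H(k)\in\dot{\mathrm{Bad}}(k)$ for all $k\ge k_0$, $k\equiv2$ mod 3", where $\dot{\mathrm{Bad}}=f(\langle\dot g_{H_i}\rangle,\langle\dot x_\xi\rangle_{\xi<\rho_\gamma})$ with $f,\langle H_i\rangle\in V$ and $\gamma\notin H_i$ for all $i$. Since $\gamma\in H$, we have $H\notin\{H_i:i<\omega\}$. By Lemma 6.2 we may take $p$ sharp. Choose $k\ge k_0$, $k\equiv2$ mod 3, with $(H,k)\notin\mathrm{dom}\,p(*)$, and let $\pi_v=\pi_{H,k,v}$ for $v\in2^k$. Then $(\pi_vp)(*)=p(*)$, $\mathrm{supp}(\pi_vp)=\mathrm{supp}(p)$, and $(\pi_vp)(\beta)=(\sigma_\beta,\dot K_\beta^v,E_\beta)$ with $\dot K_\beta^v=\pi_v\dot K_\beta$.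

List $\mathrm{supp}(p)$ increasingly as $\beta_1<\dots<\beta_m$, and let $1-\eta_j$ be the bound from sharpness at $\beta_j$. So $\eta_1,\dots,\eta_m$ are the numbers $4^{-(i+3)}$, $1\le i\le m$, in reverse order. Hence $\sqrt{\eta_j}\le1/16$, and $\sum_j\sqrt{\eta_j}\le\sum_{i\ge1}2^{-(i+3)}=1/8$. Applying $\pi_v$ to what $p\restriction\beta_j$ forces, $\pi_vp\restriction\beta_j$ forces $\dot K^v_{\beta_j}$ to have relative measure $>1-\eta_j$ in $[\sigma_{\beta_j}]$.

**Step 2: a common lower bound for most $\pi_vp$.** Claim: for $0\le j\le m$ there are $q_j$ and $U_j\subseteq2^k$ with $|U_j|\ge2^k\prod_{i\le j}(1-\sqrt{\eta_i})$, where $q_0\in P_0$ and $q_j\in P_{\beta_j+1}$ for $j\ge1$, such that for all $v\in U_j$: $q_0\le(\pi_vp)(*)$, respectively $q_j\le\pi_vp\restriction(\beta_j+1)$.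

Start with $q_0=p(*)$, $U_0=2^k$. Given $q_{j-1},U_{j-1}$, write $\beta=\beta_j$, $\eta=\eta_j$. Viewed in $P_\beta$, $q_{j-1}\le\pi_vp\restriction\beta$ for $v\in U_{j-1}$, since $\pi_vp$ has no support strictly between $\beta_{j-1}$ and $\beta$ (below $\beta$, if $j=1$). Work in $V[G_\beta]$ with $q_{j-1}\in G_\beta$. For each $v\in U_{j-1}$ the triple $(\sigma_\beta,K_\beta^v,E_\beta)$ is a condition of $Q_\beta$, and $K^v_\beta$ has relative measure $>1-\eta$. So the function
$$m(x)=|\{v\in U_{j-1}:x\notin K_\beta^v\}|/|U_{j-1}|$$
has average $<\eta$ on $[\sigma_\beta]$. By Markov's inequality, $\{x\in[\sigma_\beta]:m(x)<\sqrt\eta\}$ has relative measure $\ge1-\sqrt\eta\ge7/8$. So it meets $\mathrm{Cl}(\sigma_\beta,E_\beta)$, of relative measure $>7/8$, in positive measure. There are finitely many subsets of $U_{j-1}$. So for some $U\subseteq U_{j-1}$ with $|U|\ge(1-\sqrt\eta)|U_{j-1}|$ the set $Z$ of such $x$ in $\mathrm{Cl}(\sigma_\beta,E_\beta)$ with $\{v\in U_{j-1}:x\in K_\beta^v\}=U$ has positive measure.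

Let $K_1=\bigcap_{v\in U}K_\beta^v$. It is in $\mathcal M_\beta$ as a finite intersection of members, and $Z\subseteq K_1$. Apply Lemma 5.4 to each $(\sigma_\beta,K^v_\beta,E_\beta)$, $v\in U$, with this $Z$, $K_1$ and $E_1=E_\beta$. There are $x\in Z$ and $n$ such that $(x\restriction n,K_1\cap[x\restriction n],E_\beta)$ is a condition below $(\sigma_\beta,K_\beta^v,E_\beta)$ for every $v\in U$. Extend $q_{j-1}$ in $P_\beta$ to decide $U=:U_j$ and $x\restriction n$, and append a name for this condition at $\beta$ to get $q_j$. This proves the claim.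

**Step 3: contradiction.** Now $q=q_m$, viewed in $P_\gamma$, satisfies $q\le\pi_vp$ for all $v\in U_m$, and $|U_m|\ge(1-\sum_j\sqrt{\eta_j})2^k\ge\frac782^k$. Let $q\in G_\gamma$ and $v\in U_m$. Then $\pi_vp\in G_\gamma$, so $p=\pi_v\pi_vp\in\pi_v[G_\gamma]$, and what $p$ forces is true for $\pi_v[G_\gamma]$. By Lemma 8.1 the value of $\dot{\mathrm{Bad}}$ is the same for $G_\gamma$ and $\pi_v[G_\gamma]$, and the value of $\dot g_H(k)$ for $\pi_v[G_\gamma]$ is $g_H(k)+v$. So $|\mathrm{Bad}(k)|\le2^k/4$, yet $g_H(k)+v\in\mathrm{Bad}(k)$ for all $v\in U_m$, whence $|\mathrm{Bad}(k)|\ge\frac782^k$. Contradiction. $\square$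

**Lemma 10.2.** If $\gamma\in H\in\mathcal H$, then $x_\gamma(k)=g_H(k)$ for infinitely many $k$.

*Proof.* By Corollary 5.5(a) it suffices to extend a given $\frac1{64}$-good $(\sigma,K,E)\in Q_\gamma$ for a given $k_0\ge|\sigma|$. For $k\equiv2$ mod 3, $k\ge k_0$, let $\mathrm{Bad}(k)=\{s\in2^k:d(s)\le7/8\}$ (with $I=\{k\}$), of fraction $<1/8$. Since $K\in\mathcal M_\gamma$ and measures are Borel in the codes, $\mathrm{Bad}\in\mathcal M_\gamma$. By Lemma 10.1 take such $k$ with $g_H(k)\notin\mathrm{Bad}(k)$. As $k\notin3\omega$, the points of (5) with $u=g_H(k)$ lie in $\mathrm{Cl}(\sigma,E)$, so they are legal for $(|\sigma|,E)$. Lemma 5.4 gives an extension whose stem has block $g_H(k)$ at $k$. $\square$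

## 11. Proof of Theorem 2.2

Work in $V[G]$, $G\subseteq P=P_{\omega_1}$ generic, and let $X=\{x_\gamma:\gamma<\omega_1\}$, indexed injectively by Lemma 9.2.

**Step 1: $X$ is non-null.** Let $N$ be null. It is covered by a null $G_\delta$ set $\bigcap_nU_n$ with $\mu(U_n)\le2^{-n}$, coded by a real $y=f(\langle g_{H_i}\rangle,\langle x_\xi\rangle_{\xi<\beta})$ as in Lemma 7.2. Suppose
$$\gamma\notin\bigcup_iH_i\cup\bigcup_{\xi<\beta}N^+(\xi)\cup\beta.\tag{7}$$
Then $\gamma\ge\beta$, and $C_\gamma\cap\beta=\emptyset$ because $\gamma\notin N^+(\xi)$ for $\xi<\beta$. So $\rho_\gamma\ge\beta$, and since $\gamma\notin H_i$ for all $i$, $y\in\mathcal M_\gamma$. By Corollary 5.5(c), $x_\gamma\notin N$. The set on the right of (7) lies in $V$ and is a countable union of free sets: the $N^+(\xi)$ are free by (T1), and $\beta$ is a countable union of singletons. By (T2) some $\gamma$ satisfies (7), so $X\not\subseteq N$.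

**Step 2: non-null subsets of $X$ contain triples.** Let $Y\subseteq X$ contain no $x_\alpha,x_\beta,x_\gamma$ with $(\alpha,\beta,\gamma)\in T$. Then $H'=\{\gamma:x_\gamma\in Y\}$ is free, and by Lemma 6.3 $H'\subseteq\bigcup_nH_n$ with $H_n\in\mathcal H$. By Lemma 10.2,
$$Y\subseteq\bigcup_n\{x:x(k)=g_{H_n}(k)\text{ for infinitely many }k\}.$$
For each $n$ and $k$ the set $\{x:x(k)=g_{H_n}(k)\}$ has measure $2^{-k}$, and $\sum_k2^{-k}<\infty$, so the right-hand side is null by Borel–Cantelli. Hence every non-null $Y\subseteq X$ contains $x_\alpha,x_\beta,x_\gamma$ with $(\alpha,\beta,\gamma)\in T$. These are distinct, and $x_\alpha\le_Tx_\beta\oplus x_\gamma$ by Lemma 9.3. So $Y$ is not 2-Turing independent, and all 2-Turing independent subsets of $X$ are null.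

**Step 3: cardinals.** $\mathrm{Fn}(\lambda,2)$ and $P$ are ccc, so cardinals are preserved, and $|X|=\aleph_1$. In $V$, $\lambda^\omega=\lambda$ because $2^\omega=\lambda$. A neat condition is determined by a $*$-part (at most $\lambda$ possibilities), a finite support, finitely many stems and finite sets, finitely many Borel codes, and finitely many sequences in $\mathcal H^\omega$. So there are at most $\lambda$ neat conditions, and they are dense in $P$. By ccc there are at most $\lambda^\omega=\lambda$ nice names for reals built from them. Hence $2^\omega=\lambda$ in $V[G]$. $\blacksquare$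

## 12. The null ideal on $X$, and all $n\ge2$ at once

**Proposition 12.1.** In $V[G]$, $Y\subseteq X$ is null iff $Y$ is a countable union of sets containing no triple $x_\alpha,x_\beta,x_\gamma$ with $(\alpha,\beta,\gamma)\in T$.

*Proof.* "$\Leftarrow$" is Step 2 of Section 11, applied to each set in the union. For "$\Rightarrow$", let $Y$ be included in a null set $N$ and take $\langle H_i\rangle$ and $\beta$ for $N$ as in Step 1. By that step every $\gamma$ satisfying (7) has $x_\gamma\notin N$. So $\{\gamma:x_\gamma\in Y\}\subseteq\bigcup_iH_i\cup\bigcup_{\xi<\beta}N^+(\xi)\cup\beta$, a countable union of free sets, and subsets of free sets are free. $\square$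

An $n$-Turing independent set with $n\ge2$ is 2-Turing independent, so in $V[G]$ the single set $X$ witnesses $\neg(\star)_n$ for all $n\ge2$. By the ZFC theorem $(\star)_1$, $X$ has a non-null 1-Turing independent subset, while all its 2-Turing independent subsets are null.
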